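\title{Toroidally separated sequences in complex Banach spaces}

\begin{abstract}
We prove that the unit sphere of every infinite-dimensional complex Banach space contains a sequence $(x_n)$ with $\|x_n-\theta x_k\|>1$ for all $n\ne k$ and all scalars $\theta$ of modulus one. We also prove the uniform version: for some $\varepsilon>0$, depending on the space, the sequence can be chosen with $\|x_n-\theta x_k\|\ge 1+\varepsilon$. If the space contains $c_0$ or $\ell_1$, every separation below $2$ is possible; no $\varepsilon$ serves all spaces. The first result follows from a greedy argument once one has a weakly null basic sequence none of whose unimodular subseries has bounded partial sums; such a sequence is found with infinite Ramsey theory. For the uniform result the greedy argument is replaced by an ordinal rank that counts how long a vector can be extended inside a ball, and by a comparison of this rank at two radii.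
\end{abstract}

\section{The question and the answer}

Let $X$ be an infinite-dimensional Banach space with closed unit ball $B_X$ and unit sphere $S_X$. For real or complex scalars, Kottman's theorem (1975) says that $S_X$ contains a sequence with $\|x_n-x_k\|>1$ for $n\ne k$. By a theorem of H\'ajek, Kania and Russo (2018) one can even have $\|x_n\pm x_k\|>1$ for $n\neq k$. By the Elton--Odell theorem (1981) and its symmetric version (Russo, 2019), for some $\varepsilon>0$ there are such sequences with $\|x_n-x_k\|\ge1+\varepsilon$, respectively $\|x_n\pm x_k\|\ge 1+\varepsilon$, for $n\ne k$.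

In a real space, $\pm1$ are all the scalars of modulus one. In a complex space these scalars form the circle $\mathbb T=\{\theta\in\mathbb C:|\theta|=1\}$, and the natural symmetric question, posed in \cite{talk}, is whether every infinite-dimensional complex Banach space $X$ admits a sequence $(x_n)$ in $S_X$ with
\[
\|x_n-\theta x_k\|>1\qquad(n\ne k,\ \theta\in\mathbb T).
\]
Geometrically, $\mathbb T$ acts on $S_X$ by isometries, the distance between the orbits of $x$ and $y$ is $\min_{\theta\in\mathbb T}\|x-\theta y\|$, and we ask for infinitely many orbits at mutual distances greater than $1$.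

The threshold $1$ is where the question becomes delicate, because distances at least $1$ are free. If $F\subset X$ is a finite-dimensional subspace, $y\notin F$, and $u\in F$ is a point of $F$ nearest to $y$, then $x=(y-u)/\|y-u\|$ has distance exactly $1$ from $F$. Choosing $x_{n+1}$ in this way for $F=\operatorname{span}(x_1,\dots,x_n)$ gives $\|x_n-\theta x_k\|\ge1$ for all $n\ne k$ and $\theta\in\mathbb T$.

For $c\geq 0$ we call a sequence $(x_n)$ \emph{toroidally $c$-separated} if $\|x_n-\theta x_k\|\ge c$ for all $n\ne k$ and $\theta\in\mathbb T$. Since $\|x_n-\theta x_k\|=\|x_k-\bar\theta x_n\|$, it suffices to check $k<n$. Two examples suggest a positive answer. In $\ell_p$ $(1\le p<\infty)$ the unit vectors satisfy $\|e_n-\theta e_k\|=2^{1/p}$ for $n\ne k$. In $c_0$ they fail, because $\|e_n-\theta e_k\|=1$; but the vectors $x_n=e_1+\dots+e_{n-1}-e_n$ $(n\ge2)$ succeed. Indeed, for $2\le k<n$ the first and the $k$-th coordinates of $x_k-\theta x_n$ are $1-\theta$ and $-1-\theta$, and $|1-\theta|^2+|1+\theta|^2=4$, so $\|x_k-\theta x_n\|\ge\sqrt2$.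

\begin{theorem}\label{thm:A}
Every infinite-dimensional complex Banach space $X$ admits a sequence $(x_n)$ in $S_X$ such that $\|x_n-\theta x_k\|>1$ for all $n\ne k$ and all $\theta\in\mathbb T$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $X$ be an infinite-dimensional complex Banach space.
\begin{enumerate}
\item[(i)] There are $\varepsilon>0$ and a sequence $(x_n)$ in $S_X$ with $\|x_n-\theta x_k\|\ge1+\varepsilon$ for all $n\neq k$ and $\theta\in\mathbb T$. Consequently,
\[
\|\alpha x_n+\beta x_k\|\ge(1+\varepsilon)\min(|\alpha|,|\beta|)\qquad(n\ne k,\ \alpha,\beta\in\mathbb C).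
\]
\item[(ii)] If $X$ contains an isomorphic copy of $c_0$ or $\ell_1$, then $1+\varepsilon$ in \textup{(i)} can be any number smaller than $2$.
\item[(iii)] No $\varepsilon>0$ works in \textup{(i)} for all $X$ simultaneously.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is contained in Theorem~\ref{thm:B}(i). We prove it separately because its proof is short, needs no ordinals, and contains the idea that the proof of Theorem~\ref{thm:B} makes quantitative.

\section{The idea in one example}\label{sec:idea}

Let $X$ be $\ell_2$ with the equivalent norm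
\[
\|x\|=\max\big(\|x\|_\infty,\ \|x\|_2/\sqrt2\,\big).
\]
A sum of $N$ distinct unit vectors with unimodular coefficients has norm $\max(1,\sqrt{N/2})$. Thus $\|e_n-\theta e_k\|=1$ for $n\neq k$, and no subsequence of the basis is good enough. We repair this as follows. Start with $e_1$ and keep adding terms $\theta e_m$, with $m$ further out, as long as the norm stays at most $1$. After one step we have, say, $x=e_1+e_2$ and must stop: for every $y\ne0$ with finite support beyond $\{1,2\}$ and unimodular coefficients there we have $\|x-\theta y\|\geq\sqrt{3/2}>1$. \emph{The fact that $x$ cannot be extended says that $x$ is separated from everything of this kind that comes later.} Repeating this further out we get $e_1+e_2$, $e_3+e_4,\dots$, which is toroidally $\sqrt2$-separated.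

In general two points need care. First, the greedy extension has to stop. For a basic sequence $(e_i)$ it stops if no series $\sum_{i\in L}a_ie_i$ with $L\subset\mathbb N$ infinite and $|a_i|=1$ has bounded partial sums. The main analytic step (Proposition~\ref{prop:S}) provides such $(e_i)$ when $X$ contains neither $c_0$ nor $\ell_1$; the two excluded cases are treated by hand in Section~\ref{sec:red}. Theorem~\ref{thm:A} follows at once (Section~\ref{sec:A}). Second, for the uniform version one cannot allow the norm to grow by a small factor at each step, since the losses accumulate. Sections~\ref{sec:rank} and~\ref{sec:B} show how to pay the loss only once.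

\medskip
\noindent\textbf{Conventions.} From here on $X$ is an infinite-dimensional complex Banach space, and ``$X$ contains $c_0$'' (or $\ell_1$) means that it contains an isomorphic copy. The letters $D,L,M,N_0,P,\dots$, also with primes or indices, denote \emph{infinite} subsets of $\mathbb N$ when they denote sets of indices, unless we say that they are finite. We write $M'\subset^*M$ if $M'\setminus M$ is finite. If $N_1\supset N_2\supset\cdots$, then choosing $d_1<d_2<\cdots$ with $d_i\in N_i$ gives a \emph{diagonal set} $D=\{d_1,d_2,\dots\}\subset N_1$, for which $D\subset^*N_i$ for all $i$. A sequence is \emph{normalized} if it lies in $S_X$.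

\section{Two reductions}\label{sec:red}

The following convexity argument allows us to work in the unit ball and also yields the statement on scalars.

\begin{lemma}\label{lem:norm}
Let $a,b\in B_X$, $\theta\in\mathbb T$ and $\|a-\theta b\|\ge c>1$. Then $\|\sigma a-\tau\theta b\|\ge c\min(\sigma,\tau)$ for all $\sigma,\tau>0$. Moreover, $a,b\ne0$ and
\[
\Big\|\frac a{\|a\|}-\theta\frac b{\|b\|}\Big\|\ge c .
\]
\end{lemma}

\begin{proof}
Since $\|\sigma a-\tau\theta b\|=\|\tau b-\sigma\bar\theta a\|$, we may assume $\sigma\ge\tau$. Put $s=\sigma/\tau\ge1$ and let $h(t)=\|ta-\theta b\|$, a convex function on $[0,\infty)$ with $h(0)=\|b\|\le1<c\le h(1)$. From $h(1)\le(1-\frac1s)h(0)+\frac1s h(s)$ we get $h(s)\ge h(1)+(s-1)(h(1)-h(0))\ge c$, that is, $\|\sigma a-\tau\theta b\|=\tau h(s)\ge c\tau$. If $a$ or $b$ were $0$, then $\|a-\theta b\|\le1$; so $a,b\ne0$, and $\sigma=1/\|a\|\geq 1$, $\tau=1/\|b\|\ge1$ give the last assertion.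
\end{proof}

So sequences in $B_X$ suffice: if $(w_n)\subset B_X$ is toroidally $c$-separated with $c>1$, then so is $(w_n/\|w_n\|)\subset S_X$, and strict inequalities $\|w_n-\theta w_k\|>1$ are also preserved (take $c=\|w_n-\theta w_k\|$). Furthermore, let $(x_n)\subset S_X$ be toroidally $(1+\varepsilon)$-separated, let $n\ne k$ and $\alpha,\beta\ne0$. With $\theta=-(\beta/|\beta|)(|\alpha|/\alpha)\in\mathbb T$ we have $\|\alpha x_n+\beta x_k\|=\big\||\alpha|x_n-|\beta|\theta x_k\big\|\ge(1+\varepsilon)\min(|\alpha|,|\beta|)$. This is the second part of Theorem~\ref{thm:B}(i), which is trivial if $\alpha\beta=0$.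

\begin{proposition}\label{prop:c0l1}
If $X$ contains an isomorphic copy of $c_0$ or $\ell_1$, then for every $c<2$ the sphere $S_X$ contains a toroidally $c$-separated sequence.
\end{proposition}

\begin{proof}
We may assume $c>1$. By Lemma~\ref{lem:norm} it suffices to find the sequence in $B_X$. In both cases we first pass to blocks of the unit vector basis that almost attain the best constant in the lower estimate (for $\ell_1$) or in the upper estimate (for $c_0$) for the embedding.

\emph{The case $\ell_1$.} Let $T:\ell_1\to X$ be an isomorphic embedding and $\eta\in(0,1)$. The numbers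
\[
k_n=\inf\{\|Tx\|:\|x\|_1=1,\ x\text{ finitely supported in }(n,\infty)\}
\]
increase to some $k\in(0,\infty)$. Fix $n$ with $k_n>(1-\eta)k$. Since $k_m\le k<(1+\eta)k$ for all $m$, we can choose successively finitely supported vectors $v_1,v_2,\dots$ with $\operatorname{supp}v_1\subset(n,\infty)$, $\max\operatorname{supp}v_j<\min\operatorname{supp}v_{j+1}$, $\|v_j\|_1=1$ and $\|Tv_j\|<(1+\eta)k$. Put $w_j=Tv_j/((1+\eta)k)\in B_X$. For $i\ne j$ and $\theta\in\mathbb T$ we have $\|v_i-\theta v_j\|_1=2$, hence $\|w_i-\theta w_j\|\ge2k_n/((1+\eta)k)\ge2\frac{1-\eta}{1+\eta}$. Choose $\eta$ small.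

\emph{The case $c_0$.} Let $T:c_0\to X$ be an isomorphic embedding and $\eta\in(0,\frac13)$. The numbers
\[
K_n=\sup\{\|Tx\|:\|x\|_\infty\le1,\ x\text{ finitely supported in }(n,\infty)\}
\]
decrease to some $K>0$. Fix $n$ with $K_n<(1+\eta)K$. Since $K_m\ge K>(1-\eta)K$ for all $m$, we can choose successively supported vectors $v_j$ as before with $\|v_j\|_\infty\le1$ and $\|Tv_j\|>(1-\eta)K$. Put $w_j=Tv_j$. For finite sums, $\|\sum a_jw_j\|\le(1+\eta)K\max|a_j|$. If $|a_{j_0}|=\max|a_j|=1$, then this upper estimate gives
\[
\Big\|\sum a_jw_j\Big\|\ge2\|w_{j_0}\|-\Big\|a_{j_0}w_{j_0}-\sum_{j\ne j_0}a_jw_j\Big\|\ge2(1-\eta)K-(1+\eta)K=(1-3\eta)K .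
\]
Hence $u_j=w_j/((1+\eta)K)$ satisfies
\[
c_\eta\max|a_j|\le\Big\|\sum a_ju_j\Big\|\le\max|a_j|,\qquad c_\eta=\frac{1-3\eta}{1+\eta}.
\]
Now we refine the $c_0$ example of the introduction. Let $p\in\mathbb N$ and $\zeta=e^{2\pi\mathrm i/p}$, re-index $(u_j)$ as $(u_{k,j})_{k\ge1,\,1\le j\le p}$, and put
\[
x_n=\sum_{k<n}\sum_{j=1}^pu_{k,j}+\sum_{j=1}^p\zeta^ju_{n,j}\in B_X .
\]
Let $k<n$ and $\theta\in\mathbb T$. The coefficient of $x_k-\theta x_n$ at $u_{k,j}$ is $\zeta^j-\theta$. Some $\zeta^j$ is within angle $\pi/p$ of $-\theta$, so its angle to $\theta$ is at least $\pi-\pi/p$, and $|\zeta^j-\theta|\ge2\sin\big(\frac\pi2-\frac\pi{2p}\big)=2\cos\frac\pi{2p}$. Thus $\|x_k-\theta x_n\|\ge2c_\eta\cos\frac\pi{2p}$, which is at least $c$ if $\eta$ is small and $p$ is large.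
\end{proof}

This proves Theorem~\ref{thm:B}(ii), and Theorems~\ref{thm:A} and~\ref{thm:B}(i) for these spaces.

\section{The greedy argument: Theorem~\ref{thm:A}}\label{sec:A}

Recall that $(e_n)$ is a basic sequence if all $e_n$ are nonzero and there is a constant $b$ (a basis constant) with $\|\sum_{i\le m}c_ie_i\|\le b\|\sum_{i\le n}c_ie_i\|$ for all $m\le n$ and all scalars $c_i$. Subsequences of basic sequences are basic.

\begin{proposition}\label{prop:S}
Suppose that $X$ contains neither $c_0$ nor $\ell_1$. Then $X$ contains a normalized weakly null basic sequence $(e_n)$ with the following property.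
\begin{enumerate}
\item[\textup{(S)}] For every infinite $L\subset\mathbb N$ and all $(a_i)_{i\in L}\subset\mathbb T$ we have $\displaystyle\sup_N\Big\|\sum_{i\in L,\ i\le N}a_ie_i\Big\|=\infty$.
\end{enumerate}
\end{proposition}

The unit vector basis of $c_0$ and all its subsequences violate (S), which is why spaces containing $c_0$ were treated separately. The proof of Proposition~\ref{prop:S} is in Section~\ref{sec:S}. We first use it.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:c0l1} we may assume that $X$ contains neither $c_0$ nor $\ell_1$. Let $(e_n)$ be as in Proposition~\ref{prop:S} and let $b$ be its basis constant. For infinite $M$ let $W(M)$ be the set of all vectors $\sum_{i\in F}\theta_ie_i$ of norm at most $1$, where $F\subset M$ is finite and nonempty and $\theta_i\in\mathbb T$. It contains $e_i$ for $i\in M$.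

\emph{Claim. Every $M$ admits $x\in W(M)$ and $M'\subset M$ with $\|x-\theta y\|>1$ for all $y\in W(M')$, $\theta\in\mathbb T$.}

Suppose that the claim fails for $M$. Then for all $x\in W(M)$ and all $M'\subset M$ there are $y\in W(M')$ and $\theta\in\mathbb T$ with $\|x-\theta y\|\le1$. Let $z_1=e_m$ for some $m\in M$. Given $z_k\in W(M)$, apply this to $x=z_k$ and $M'=\{m\in M:m>\max\operatorname{supp}z_k\}$, where supports are taken with respect to $(e_n)$, and put $z_{k+1}=z_k-\theta y$. This vector has norm at most $1$ and again unimodular coefficients, so $z_{k+1}\in W(M)$, and it extends $z_k$ to the right by at least one term. Therefore there are an infinite $L\subset M$ and $(a_i)_{i\in L}\subset\mathbb T$ such that all $z_k$ are partial sums of $\sum_{i\in L}a_ie_i$. Every partial sum is an initial part of some $z_k$, so it has norm at most $b$. This contradicts (S) and proves the claim.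

Put $M_0=\mathbb N$. By the claim, choose inductively $x_n\in W(M_{n-1})$ and $M_n\subset M_{n-1}$ with $\|x_n-\theta y\|>1$ for all $y\in W(M_n)$, $\theta\in\mathbb T$. If $k>n$, then $x_k\in W(M_{k-1})\subset W(M_n)$, so $\|x_n-\theta x_k\|>1$ for all $\theta\in\mathbb T$. By Lemma~\ref{lem:norm} the vectors $x_n/\|x_n\|$ are as required.
\end{proof}

\section{A sequence without bounded unimodular series}\label{sec:S}

The exclusion of $\ell_1$ gives a weakly null sequence. By Riesz's lemma there is $(y_n)\subset S_X$ with $\|y_n-y_m\|\ge\frac12$ for $n\ne m$. By the Rosenthal--Dor $\ell_1$-theorem (Dor 1975 for complex scalars), since $X$ does not contain $\ell_1$, we may pass to a subsequence that is weakly Cauchy, that is, $(f(y_n))$ converges for every $f\in X^*$. Then $y_{2n}-y_{2n-1}\to0$ weakly, and these vectors have norm at least $\frac12$, so normalizing them gives a normalized weakly null sequence. By the Bessaga--Pe{\l}czy\'nski selection principle it has a basic subsequence. Hence Proposition~\ref{prop:S} follows from the next lemma, applied to this subsequence, after re-indexing.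

\begin{lemma}\label{lem:S}
Let $X$ contain no copy of $c_0$, and let $(x_n)$ be a normalized weakly null sequence in $X$. There is an infinite $M$ such that for every infinite $L\subset M$ and all $(a_i)_{i\in L}\subset\mathbb T$ we have $\sup_N\big\|\sum_{i\in L,\,i\le N}a_ix_i\big\|=\infty$.
\end{lemma}

Passing to a subsequence is necessary: if $(u_n)$ is the unit vector basis of $\ell_2$ and $x_{2n-1}=x_{2n}=u_n$, then $\sum(-1)^ix_i$ has bounded partial sums. The link with $c_0$ is the Bessaga--Pe{\l}czy\'nski theorem: if $\sum_{i}|f(x_i)|<\infty$ for all $f\in X^*$ (the series $\sum x_i$ is \emph{weakly unconditionally Cauchy}) and $\inf\|x_i\|>0$, then $X$ contains $c_0$. Thus on each infinite $L$ there are functionals $f\in B_{X^*}$ and finite sets $F\subset L$ with $\sum_{i\in F}|f(x_i)|$ as large as we wish. But a bound on $\sum_{i\in L,i\le N}a_ix_i$ does not contradict this, because the terms with index in $L\setminus F$ may cancel those with index in $F$. We therefore want to replace $f$ by a functional $g$ that is still large on $F$ and \emph{almost vanishes on the other indices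 below $\max F$}; indices above $\max F$ are harmless, as we may take $N=\max F$. Ramsey theory provides $g$ after passing to a suitable $M$.

To avoid cancellation within $F$ we measure size by
\[
\psi(z)=\max(0,\operatorname{Re}z-|\operatorname{Im}z|)\qquad(z\in\mathbb C).
\]
This function is continuous, $0\le\psi(z)\le|z|$, and $\psi(z)>0$ if and only if $z\ne0$ and $|\arg z|<\pi/4$. We write $K=B_{X^*}$, which is weak$^*$ compact, and $s_F(f)=\sum_{i\in F}\psi(f(x_i))$ for finite $F\subset\mathbb N$ and $f\in K$. Since $\psi\ge0$, $s_F(f)$ grows with $F$.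

We use the Ramsey theorem for open sets (Nash-Williams; Galvin--Prikry). Let $\mathcal U$ be a family of infinite subsets of $\mathbb N$ that is open, meaning that each $L\in\mathcal U$ has a finite initial segment such that all infinite sets with this initial segment belong to $\mathcal U$. Then every infinite $N_0$ contains an infinite $M$ such that either all infinite subsets of $M$ belong to $\mathcal U$ or none does. The same holds with $\mathbb N$ replaced by a fixed infinite subset of $\mathbb N$, all sets being subsets of it.

\begin{lemma}\label{lem:ramsey}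
Let $(x_n)$ be a normalized weakly null sequence and $C>0$. Every infinite $N_0$ contains an infinite $M=\{m_1<m_2<\cdots\}$ such that for every finite nonempty $F\subset M$: if $s_F(f)\ge C$ for some $f\in K$, then there is $g\in K$ with $s_F(g)\ge C$ and
\[
|g(x_{m_k})|\le2^{-k}\qquad\text{whenever } m_k<\max F,\ m_k\notin F .
\]
\end{lemma}

\begin{proof}
We construct $m_k$ and $N_0=M_0\supset M_1\supset\cdots$ inductively. Let $k\ge1$, and let $A=\{m_1<\dots<m_{k-1}\}$ (empty if $k=1$) and $M_{k-1}$ be given, with all elements of $M_{k-1}$ greater than $m_{k-1}$ if $k\ge2$. For $G\subset A$ and finite nonempty $E\subset M_{k-1}$ let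
\[
H(G,E)=\big\{g\in K:\ s_{G\cup E}(g)\ge C,\ |g(x_{m_i})|\le2^{-i}\text{ for }m_i\in A\setminus G\big\} .
\]
These are the functionals that are already small where required at $m_1,\dots,m_{k-1}$; we must choose $m_k$ so that they can be made small at $m_k$ as well. Call $L=\{l_0<l_1<\cdots\}\subset M_{k-1}$ \emph{$G$-good} if for every $n\ge1$ the set $H(G,\{l_1,\dots,l_n\})$ is empty or contains some $g$ with $|g(x_{l_0})|\le2^{-k}$. Otherwise $L$ is \emph{$G$-bad}. If $L$ is bad because of $n$, then so is every infinite subset of $M_{k-1}$ with initial segment $\{l_0,\dots,l_n\}$; so the bad sets form an open family. Applying the Ramsey theorem successively for the finitely many $G\subset A$, we find $M'\subset M_{k-1}$ such that for each $G$ either all infinite subsets of $M'$ are $G$-good or all are $G$-bad.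

\emph{The second alternative is impossible.} Suppose it holds for $G$. Let $M'=\{q_1<q_2<\cdots\}$, let $s\in\mathbb N$, and let $E_n=\{q_{s+1},\dots,q_{s+n}\}$. For each $i\le s$ the set $\{q_i\}\cup\{q_{s+1},q_{s+2},\dots\}$ is bad. So there is $n_i$ such that $H(G,E_{n_i})\ne\emptyset$ and $|g(x_{q_i})|>2^{-k}$ for all $g\in H(G,E_{n_i})$. Let $n=\min_{i\le s}n_i$. Since $s_F$ grows with $F$, we have $\emptyset\ne H(G,E_n)\subset H(G,E_{n_i})$ for all $i\le s$. Hence any $g\in H(G,E_n)$ satisfies $|g(x_{q_i})|>2^{-k}$ for all $i\le s$ at once. Thus the weak$^*$ compact sets $\{g\in K:|g(x_{q_i})|\ge2^{-k}\text{ for }i\le s\}$, which decrease with $s$, are nonempty. A common point of them contradicts $x_n\to0$ weakly.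

So for every $G\subset A$ all infinite subsets of $M'$ are $G$-good. Put $m_k=\min M'$ and $M_k=M'\setminus\{m_k\}$. This completes the construction of $M=\{m_1<m_2<\cdots\}$.

\emph{Verification.} Let $F\subset M$ be finite, $\max F=m_r$, and $s_F(f)\ge C$ with $f\in K$. Put $g_0=f$. For $k=1,\dots,r-1$ we find $g_k\in K$ with $s_F(g_k)\ge C$ and $|g_k(x_{m_i})|\le2^{-i}$ for all $i\le k$ with $m_i\notin F$. If $m_k\in F$, let $g_k=g_{k-1}$. If $m_k\notin F$, let $G=F\cap\{m_1,\dots,m_{k-1}\}$ and $E=F\cap\{m_j:j>k\}$. Then $E\subset M_k$, $m_r\in E$, $G\cup E=F$, and $g_{k-1}\in H(G,E)$, where $H$ is formed at stage $k$. Extend $\{m_k\}\cup E$ by elements of $M_k$ larger than $m_r$ to an infinite set $L\subset\{m_k\}\cup M_k$. Since $L$ is $G$-good and its first element is $m_k$, there is $g_k\in H(G,E)$ with $|g_k(x_{m_k})|\le2^{-k}$. Finally, $g=g_{r-1}$ is as required.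
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:S}]
Apply Lemma~\ref{lem:ramsey} successively for $C=1,2,\dots$ to get $M^{(1)}\supset M^{(2)}\supset\cdots$. Choose $p_1<p_2<\cdots$ with $p_C\in M^{(C)}$, let $M=\{p_1,p_2,\dots\}$ and $M_{(C)}=\{p_j:j\ge C\}\subset M^{(C)}$. If $F\subset M_{(C)}$ is finite and nonempty and $s_F(f)\ge C$ for some $f\in K$, then the functional $g$ provided by Lemma~\ref{lem:ramsey} for $M^{(C)}$ satisfies $s_F(g)\ge C$ and
\begin{equation}\label{eq:small}
\sum\big\{|g(x_i)|:\ i\in M_{(C)}\setminus F,\ i<\max F\big\}\le\sum_k2^{-k}=1 .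
\end{equation}

Suppose that $L\subset M$, $(a_i)_{i\in L}\subset\mathbb T$ and $\|\sum_{i\in L,\,i\le N}a_ix_i\|\le R$ for all $N$. Fix $C\in\mathbb N$ and put $L_C=L\cap M_{(C)}=\{i\in L:i\ge p_C\}$. Splitting $\mathbb T$ into $8$ arcs of length $\pi/4$, we find an infinite $L'\subset L_C$ and $\omega\in\mathbb T$ such that $a_i=\omega e^{\mathrm i\alpha_i}$ with $|\alpha_i|\le\pi/8$ for all $i\in L'$.

\emph{There are a finite nonempty $F\subset L'$ and $f\in K$ with $s_F(f)\ge C$.} The numbers $\sum_{i\in F}|f(x_i)|$ with $f\in K$ and $F\subset L'$ finite are unbounded. Otherwise $\sum_{i\in L'}x_i$ would be weakly unconditionally Cauchy with normalized terms, and $X$ would contain $c_0$. Choose $f,F$ with $\sum_{i\in F}|f(x_i)|\ge16C$ and split the nonzero values $f(x_i)$ according to their arguments into $8$ arcs. Some arc yields $F'\subset F$ with $\sum_{i\in F'}|f(x_i)|\ge2C$. Rotating $f$ we get $f'\in K$ with $|f'(x_i)|=|f(x_i)|$ and $|\arg f'(x_i)|\le\pi/8$ on $F'$. There $\psi(f'(x_i))\ge(\cos\frac\pi8-\sin\frac\pi8)|f'(x_i)|\ge\frac12|f'(x_i)|$, and so $s_{F'}(f')\ge C$.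

Choose such a set $F\subset L'$ of \emph{minimal cardinality}, and let $g$ be the functional with $s_F(g)\ge C$ and \eqref{eq:small}. Then $\psi(g(x_i))>0$ for every $i\in F$, since otherwise $i$ could be removed from $F$. In other words, $|\arg g(x_i)|<\pi/4$ on $F$, so that $e^{\mathrm i\alpha_i}g(x_i)$ has argument of modulus at most $3\pi/8$. Let $N=\max F$ and $v=\sum_{i\in L_C,\,i\le N}a_ix_i$. This is a difference of two partial sums of $\sum_{i\in L}a_ix_i$ (one of them possibly empty), so $\|v\|\le2R$. Using \eqref{eq:small} for the indices in $L_C\setminus F$ we get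
\begin{align*}
2R\ge\operatorname{Re}\bar\omega g(v)
&\ge\sum_{i\in F}\operatorname{Re}\big(e^{\mathrm i\alpha_i}g(x_i)\big)-\sum_{i\in L_C\setminus F,\ i<N}|g(x_i)|\\
&\ge\cos\tfrac{3\pi}8\sum_{i\in F}|g(x_i)|-1\ \ge\ C\cos\tfrac{3\pi}8-1,
\end{align*}
where the last step uses $|g(x_i)|\ge\psi(g(x_i))$. As $C\in\mathbb N$ was arbitrary, this is a contradiction.
\end{proof}

\section{Counting extensions: the rank}\label{sec:rank}

In the rest of the proof of Theorem~\ref{thm:B}(i), $X$ contains neither $c_0$ nor $\ell_1$, and $(e_n)$ is the sequence of Proposition~\ref{prop:S}. We use only that it is normalized, weakly null, and satisfies (S).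

The proof of Theorem~\ref{thm:A} gives no $\varepsilon$. If we only know $\|z_k-\theta y\|\le1+\varepsilon$, then $z_{k+1}$ may leave the unit ball, and the failure of separation for vectors of the ball cannot be applied to it again. Instead of iterating we count: we introduce a rank that says how long a vector can be extended by terms $\theta e_m$ inside the ball of radius $q$, and then compare the ranks for two radii.

The terms $\theta e_m$ must be chosen robustly, as several extensions will have to be controlled simultaneously. So we require that $m$ can be found in every prescribed infinite set. To be able to diagonalize, we work with countably many vectors. Let $\Theta\subset\mathbb T$ be the group of all roots of unity, which is countable and dense in $\mathbb T$. Let $\Gamma$ be the additive subgroup of $X$ generated by $\{\theta e_n:\theta\in\Theta,\ n\in\mathbb N\}$. It is countable, and $\theta\Gamma=\Gamma$ for $\theta\in\Theta$.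

For $q\ge1$, infinite $M$ and ordinals $\alpha$ we define $D_q^\alpha(M)\subset\Gamma$ as follows.
\begin{itemize}
\item $D_q^0(M)=\{w\in\Gamma:\|w\|\le q\}$.
\item $w\in D_q^{\alpha+1}(M)$ if $w\in\Gamma$ and for every infinite $M'\subset M$ there are $m\in M'$ and $\theta\in\Theta$ with $w+\theta e_m\in D_q^\alpha(M)$.
\item $D_q^\alpha(M)=\bigcap_{\gamma<\alpha}D_q^\gamma(M)$ if $\alpha$ is a limit ordinal.
\end{itemize}

\begin{example}\label{ex:rank}
In the space of Section~\ref{sec:idea} with its unit vectors $e_n$ (property (S) is clear there) we have, for all $M$, finite $n\ge0$ and $q\geq 1$,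
\[
D_q^n(M)=\{w\in\Gamma:\ \|w\|\le q,\ \|w\|_2^2+n\le2q^2\}.
\]
For $n=0$ this is the definition. For the step from $n$ to $n+1$ it suffices to consider sets $M'$ disjoint from the finite support of $w$ (remove the support from $M'$), and for $m\in M'$ we then have $\|w+\theta e_m\|_2^2=\|w\|_2^2+1$ and $\|w+\theta e_m\|_\infty=\max(\|w\|_\infty,1)$. So a vector $w$ with $\|w\|\le q$ allows exactly $\lfloor2q^2-\|w\|_2^2\rfloor$ extensions. For $1\le q<\sqrt{3/2}$ this number is $2$ for $w=0$, it is $1$ for $w=e_m$, and it is $0$ for $w=e_1+e_2$. Note that it is the same for all these $q$.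
\end{example}

In general, (S) only says that each single chain of extensions stops. It gives no bound on the lengths of these chains, so we count with ordinals.

\begin{lemma}\label{lem:facts}
Let $q\ge1$ and let $M,M'$ be infinite.
\begin{enumerate}
\item[(a)] $D_q^{\alpha'}(M)\subset D_q^\alpha(M)$ for $\alpha\le\alpha'$.
\item[(b)] If $q\le q'$, then $D_q^\alpha(M)\subset D_{q'}^\alpha(M)$.
\item[(c)] If $M'\subset^*M$, then $D_q^\alpha(M)\subset D_q^\alpha(M')$.
\item[(d)] For every $w\in\Gamma$ with $\|w\|\le q$ there is a countable ordinal $\tau_q(w)$ such that, for every $M$, $w\in D_q^\alpha(M)$ implies $\alpha\le\tau_q(w)$.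
\end{enumerate}
\end{lemma}

\begin{proof}
(a) It suffices to show $D_q^{\alpha+1}(M)\subset D_q^\alpha(M)$ for all $\alpha$; the rest follows by induction on $\alpha'$, the limit step being the definition. Let $w\in D_q^1(M)$. Using the sets $M\cap(t,\infty)$, $t\in\mathbb N$, we find $m_j\to\infty$ and $\theta_j\in\Theta$ with $\|w+\theta_je_{m_j}\|\le q$. Since $\theta_je_{m_j}\to0$ weakly, $\|w\|\le q$. This is the case $\alpha=0$. If $D_q^{\gamma+1}(M)\subset D_q^\gamma(M)$, then the definition gives $D_q^{\gamma+2}(M)\subset D_q^{\gamma+1}(M)$. Let $\alpha$ be a limit, assume the inclusion for all $\gamma<\alpha$, and let $w\in D_q^{\alpha+1}(M)$. For each $\gamma<\alpha$ the vectors $w+\theta e_m$ that witness this lie in $D_q^\alpha(M)\subset D_q^\gamma(M)$, so $w\in D_q^{\gamma+1}(M)\subset D_q^\gamma(M)$. Hence $w\in D_q^\alpha(M)$.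

(b) This is immediate by induction on $\alpha$.

(c) We use induction on $\alpha$; only successors need an argument. Let $w\in D_q^{\alpha+1}(M)$ and let $M''\subset M'$ be infinite. Then $M''\cap M$ is an infinite subset of $M$, so there are $m\in M''\cap M$ and $\theta\in\Theta$ with $w+\theta e_m\in D_q^\alpha(M)\subset D_q^\alpha(M')$.

(d) Let $T$ be the tree of all finite sequences $t=((m_i,\theta_i))_{i\le n}$ with $n\ge0$, $m_1<\dots<m_n$ and $\theta_i\in\Theta$ such that $\|w+\sum_{i\le j}\theta_ie_{m_i}\|\le q$ for $0\le j\le n$. An infinite branch of $T$ would give a series $\sum_i\theta_ie_{m_i}$ with partial sums bounded by $q+\|w\|$, contradicting (S). So the rank of nodes, $\operatorname{rk}(t)=\sup\{\operatorname{rk}(s)+1:s\text{ an immediate successor of }t\}$, is well defined. Since $T$ is countable, ranks are countable: a node without countable rank would have an immediate successor of the same kind, and so on, which would produce an infinite branch. Let $\tau_q(w)$ be the rank of the root.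

For a node $t$ as above let $u_t=w+\sum_{i\le n}\theta_ie_{m_i}$. We show by induction on $\alpha$ that $u_t\in D_q^\alpha(M)$ implies $\operatorname{rk}(t)\ge\alpha$; for the root this is (d). The cases of $\alpha=0$ and of limits are clear. Let $u_t\in D_q^{\alpha+1}(M)$. Applying the definition with $M\cap(m_n,\infty)$ (with $M$ if $n=0$) we get $m>m_n$ and $\theta\in\Theta$ with $u_t+\theta e_m\in D_q^\alpha(M)\subset D_q^0(M)$. So $t$ followed by $(m,\theta)$ is a node, of rank at least $\alpha$ by induction, and $\operatorname{rk}(t)\ge\alpha+1$.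
\end{proof}

For $w\in\Gamma$ with $\|w\|\le q$, the ordinals $\alpha$ with $w\in D_q^\alpha(M)$ form an initial segment of the ordinals by (a). It contains $0$, is bounded by (d), and contains each limit ordinal all of whose predecessors it contains. So it has a largest element, which we call the \emph{rank} $r_q(w,M)$. We put $r_q(w,M)=-1$ if $\|w\|>q$. Then
\[
w\in D_q^\alpha(M)\iff r_q(w,M)\ge\alpha .
\]
By (c), $r_q(w,M')\ge r_q(w,M)$ if $M'\subset^*M$; in particular, finite modifications of $M$ do not change the rank.

The dependence on $M$ is inconvenient: membership in $D_q^{\alpha+1}(M)$ concerns \emph{all} infinite subsets of $M$, but non-membership only \emph{some}. We remove this asymmetry. Let $q_j=1+1/j$.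

\begin{lemma}\label{lem:stable}
There is an infinite $M$ with $r_{q_j}(w,M')=r_{q_j}(w,M)$ for all $j\in\mathbb N$, $w\in\Gamma$ and infinite $M'\subset M$.
\end{lemma}

\begin{proof}
First fix $q=q_j$, $w$ and an infinite $N_0$. We find an infinite $P'\subset N_0$ on whose infinite subsets $r_q(w,\cdot)$ is constant. If $\|w\|>q$ there is nothing to do. Let $\|w\|\le q$. For infinite $P\subset N_0$ put $\sigma(P)=\sup\{r_q(w,P'):P'\subset P\text{ infinite}\}\le\tau_q(w)$. Since $\sigma(P')\le\sigma(P)$ for $P'\subset P$, a set $P\subset N_0$ for which the ordinal $\sigma=\sigma(P)$ is minimal satisfies $\sigma(P')=\sigma$ for all $P'\subset P$.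

We claim that $r_q(w,P')=\sigma$ for some $P'\subset P$. Otherwise $r_q(w,P')<\sigma$ for all $P'\subset P$. Then the supremum $\sigma$ is not attained, so $\sigma$ is a limit ordinal. It is countable, so there are $\gamma_1<\gamma_2<\cdots$ with supremum $\sigma$. As $\sigma(P')=\sigma>\gamma_i$ for all $P'\subset P$, we can choose $P\supset P_1\supset P_2\supset\cdots$ with $r_q(w,P_i)\ge\gamma_i$. A diagonal set $D\subset P$ has $D\subset^*P_i$, hence $r_q(w,D)\ge\gamma_i$ for all $i$, and $r_q(w,D)\ge\sigma$, a contradiction. For $P'$ as in the claim and $P''\subset P'$ we get $\sigma=r_q(w,P')\le r_q(w,P'')\le\sigma$.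

Now enumerate all pairs $(j,w)$. By the first part there are $M_1\supset M_2\supset\cdots$ such that the rank belonging to the $i$-th pair is constant on the infinite subsets of $M_i$. Let $M$ be a diagonal set. For $M'\subset M$ the set $M'\cap M_i$ is infinite and differs from $M'$ by a finite set, so for the $i$-th pair $(j,w)$ we have $r_{q_j}(w,M')=r_{q_j}(w,M'\cap M_i)=r_{q_j}(w,M_i)$, which does not depend on $M'$.
\end{proof}

We fix this $M$ and write $r_q(w)=r_q(w,M)$ and $D_q^\alpha=D_q^\alpha(M)$ for $q\in\{q_1,q_2,\dots\}$. Then $D_q^\alpha=D_q^\alpha(M')$ for every infinite $M'\subset M$, and the negation of the definition of $D_q^{\alpha+1}(M')$ reads as follows, for every $q\in\{q_1,q_2,\dots\}$ and every ordinal $\alpha$.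
\begin{equation}\label{eq:star}
\begin{minipage}{0.84\textwidth}
If $w\in\Gamma\setminus D_q^{\alpha+1}$, then every infinite $M'\subset M$ contains an infinite $M''$ with $w+\theta e_m\notin D_q^\alpha$ for all $m\in M''$ and $\theta\in\Theta$.
\end{minipage}
\end{equation}
Since $M''$ is found in any prescribed $M'$, \eqref{eq:star} can be applied to finitely many vectors one after the other.

\section{Two radii with the same rank: Theorem~\ref{thm:B}(i)}\label{sec:B}

By Lemma~\ref{lem:facts}(b), $r_{q_1}(0)\ge r_{q_2}(0)\ge\cdots$. A non-increasing sequence of ordinals is eventually constant, so there is $j$ with $r_{q_{j+1}}(0)=r_{q_j}(0)$. Put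
\[
\lambda=q_{j+1}<\mu=q_j,\qquad \rho=r_\lambda(0)=r_\mu(0),
\]
and fix $\nu\in(\lambda,\mu)$. From the point of view of the vector $0$, there is no difference between the balls of radius $\lambda$ and $\mu$. All the separation comes from this coincidence.

Call $v\in\Gamma$ \emph{low} if $r_\mu(v)<\rho$, that is, $v\notin D_\mu^\rho$. In Example~\ref{ex:rank} we can take $j=5$, so that $\mu<\sqrt{3/2}$ and $\rho=2$; then all $\theta e_m$ and all $e_m+\theta e_{m'}$ with $\theta\in\Theta$, $m\neq m'$ are low. In general, there are many low vectors: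
\begin{equation}\label{eq:low}
\begin{minipage}{0.84\textwidth}
If $v=0$ or $v$ is low, then every infinite $M'\subset M$ contains an infinite $M''$ such that $v+\theta e_m$ is low for all $m\in M''$ and $\theta\in\Theta$.
\end{minipage}
\end{equation}
Indeed, $r_\mu(v)\le\rho$ in both cases, so $v\notin D_\mu^{\rho+1}$ and \eqref{eq:star} applies with $q=\mu$ and $\alpha=\rho$.

\begin{lemma}\label{lem:key}
Let $w_1,\dots,w_n\in\Gamma$ $(n\ge1)$ be low with $\|w_i\|\le\lambda$. Then there is a low $v\in\Gamma$ with $\|v\|\le\lambda$ and
\[
\|w_i+\theta v\|\ge\nu\qquad(i\le n,\ \theta\in\mathbb T).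
\]
\end{lemma}

\begin{proof}
Suppose not. The idea is to follow the extensions of $0$ inside the ball of radius $\lambda$, of which there are ``$\rho$ many''. By \eqref{eq:low} they can be kept low. So at the end $v$ of each chain of extensions the failure of separation puts some $w_i+\theta_0v$ into the ball of radius $\mu$. Read backwards, this says that some $w_i$ itself has $\rho$ many extensions inside the ball of radius $\mu$, contradicting $r_\mu(w_i)<\rho$. The pair $(i,\theta_0)$ depends on $v$, but it takes only finitely many values, and \eqref{eq:star} can handle finitely many vectors simultaneously. The passage from $\lambda$ to $\mu$ is made only once, at the end of the chain, so no losses accumulate.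

\emph{Finitely many coefficients suffice.} Let $\Theta_0\subset\Theta$ be finite such that every $\theta\in\mathbb T$ has distance at most $(\mu-\nu)/\lambda$ from some $\theta_0\in\Theta_0$. Let $v$ be low with $\|v\|\le\lambda$. By assumption, $\|w_i+\theta v\|<\nu$ for some $i$ and $\theta\in\mathbb T$. Choosing $\theta_0\in\Theta_0$ near $\theta$ we get
\begin{equation}\label{eq:net}
\|w_i+\theta_0v\|\le\nu+\tfrac{\mu-\nu}\lambda\,\|v\|\le\mu .
\end{equation}
So for each low $v$ in the ball of radius $\lambda$, the vector $w_i+\theta_0v$ lies in the ball of radius $\mu$ for some $(i,\theta_0)$ in the \emph{finite} set $J=\{1,\dots,n\}\times\Theta_0$.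

\emph{The transfer.} Let $V=\{0\}\cup\{v\in\Gamma:v\text{ is low}\}$. We prove by induction on $\alpha$:
\[
P(\alpha):\quad\text{for every }v\in V\cap D_\lambda^\alpha\text{ there is }(i,\theta_0)\in J\text{ with }w_i+\theta_0v\in D_\mu^\alpha .
\]

$P(0)$. For low $v$ this is \eqref{eq:net}. For $v=0$ it holds since $\|w_1\|\le\lambda\le\mu$.

$P(\gamma)\Rightarrow P(\gamma+1)$. Let $v\in V\cap D_\lambda^{\gamma+1}$, and suppose that $w_i+\theta_0v\notin D_\mu^{\gamma+1}$ for all $(i,\theta_0)\in J$. Apply \eqref{eq:star} with $q=\mu$, $\alpha=\gamma$ successively to these finitely many vectors, and then \eqref{eq:low} to $v$. We obtain an infinite $M''\subset M$ such that for all $m\in M''$, $\theta\in\Theta$ and $(i,\theta_0)\in J$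
\begin{equation}\label{eq:avoid}
w_i+\theta_0v+\theta e_m\notin D_\mu^\gamma\qquad\text{and}\qquad v+\theta e_m\text{ is low}.
\end{equation}
Since $v\in D_\lambda^{\gamma+1}$, there are $m\in M''$ and $\theta\in\Theta$ with $v+\theta e_m\in D_\lambda^\gamma$. This vector belongs to $V$, so $P(\gamma)$ gives $(i,\theta_0)\in J$ with $w_i+\theta_0v+\theta_0\theta e_m\in D_\mu^\gamma$. As $\theta_0\theta\in\Theta$, this contradicts \eqref{eq:avoid}.

$\alpha$ a limit ordinal, $P(\gamma)$ true for all $\gamma<\alpha$. Let $v\in V\cap D_\lambda^\alpha$. For each $\gamma<\alpha$ some element of $J$ works for $\gamma$. As $J$ is finite, one element $(i,\theta_0)$ works for cofinally many $\gamma<\alpha$, hence for all $\gamma<\alpha$ by Lemma~\ref{lem:facts}(a). So $w_i+\theta_0v\in\bigcap_{\gamma<\alpha}D_\mu^\gamma=D_\mu^\alpha$.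

Since $r_\lambda(0)=\rho$, we have $0\in V\cap D_\lambda^\rho$, and $P(\rho)$ gives $w_i\in D_\mu^\rho$ for some $i$. But $w_i$ is low, a contradiction.
\end{proof}

The equality $r_\lambda(0)=r_\mu(0)$ entered on both sides: $0\in D_\lambda^\rho$ provides the extensions to be transferred, and $0\notin D_\mu^{\rho+1}$ is what makes the extensions of $0$ low in \eqref{eq:low}.

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(i)}]
By Proposition~\ref{prop:c0l1} we may assume that $X$ contains neither $c_0$ nor $\ell_1$, so all of the above applies. By \eqref{eq:low} with $v=0$ there is $m$ such that $w_1:=e_m$ is low, and $\|w_1\|=1\le\lambda$. Applying Lemma~\ref{lem:key} repeatedly (with $-\theta$ in place of $\theta$), we get low vectors $w_n\in\Gamma$ with $\|w_n\|\le\lambda$ and $\|w_k-\theta w_n\|\ge\nu$ for all $k<n$ and $\theta\in\mathbb T$. The vectors $w_n/\lambda\in B_X$ form a toroidally $\nu/\lambda$-separated sequence, and $\nu/\lambda>1$. By Lemma~\ref{lem:norm} the vectors $x_n=w_n/\|w_n\|\in S_X$ satisfy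
\[
\|x_n-\theta x_k\|\ge\nu/\lambda=:1+\varepsilon\qquad(n\ne k,\ \theta\in\mathbb T).
\]
The inequality for $\|\alpha x_n+\beta x_k\|$ was derived after Lemma~\ref{lem:norm}.
\end{proof}

\section{No universal separation constant}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(iii)}]
Let $1<p<\infty$ and let $(x_n)$ be any sequence in the unit sphere of $\ell_p$. We show $\inf_{n\ne k}\|x_n-x_k\|\le2^{1/p}$. Since $2^{1/p}\to1$ as $p\to\infty$, no $\varepsilon>0$ works for all spaces $\ell_p$.

We use that
\begin{equation}\label{eq:lp}
\|z+y_n\|^p-\|y_n\|^p\to\|z\|^p\qquad\text{if }z\in\ell_p\text{ and }y_n\to0\text{ weakly in }\ell_p .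
\end{equation}
For finitely supported $z$ this holds because $y_n\to0$ on the support of $z$. The general case follows by approximating $z$, since $(y_n)$ is bounded and the function $u\mapsto\|u\|^p$ is Lipschitz on bounded sets.

As $\ell_p$ is reflexive, we may pass to a subsequence with $x_n=x+y_n$, $y_n\to0$ weakly and $\|y_n\|\to t$. By \eqref{eq:lp}, $1=\|x_n\|^p\to\|x\|^p+t^p$, so $t\le1$. Applying \eqref{eq:lp} with $z=y_n$ for fixed $n$ and the weakly null sequence $(-y_k)_k$ we get
\[
\lim_n\lim_k\|x_n-x_k\|^p=\lim_n\lim_k\|y_n-y_k\|^p=\lim_n\big(\|y_n\|^p+t^p\big)=2t^p\le2 . \qedhere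
\]
\end{proof}

Since the unit vectors of $\ell_p$ satisfy $\|e_n-\theta e_k\|=2^{1/p}$ for $n\ne k$ and all $\theta\in\mathbb T$, the optimal toroidal separation in $\ell_p$ $(1<p<\infty)$ is exactly $2^{1/p}$.

\begin{thebibliography}{1}
\bibitem{talk}
``Institute of Mathematics, Czech Academy of Sciences'',
\texttt{https://www.uibk.ac.at/\allowbreak mathematik/\allowbreak personal/\allowbreak russo/\allowbreak dateien/\allowbreak talks/\allowbreak 2021\_tartu.pdf}
\end{thebibliography}
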